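# Almost disjoint rows that meet every large set: a polarized partition relation at the successor of a singular cardinal

## The theorem at $\kappa^+$ for singular $\kappa$

**Theorem 1.** Let $\kappa$ be a singular cardinal with $2^\kappa=\kappa^+$, and put $\lambda=\kappa^+$. There are sets $X_\alpha\subseteq\lambda$ $(\alpha<\lambda)$ with $|X_\alpha|\le\kappa$ such that

1. $|X_\alpha\cap X_\beta|<\kappa$ for $\alpha\ne\beta$;
2. for every $B'\subseteq\lambda$ with $|B'|=\lambda$, all but at most $\kappa$ many $\alpha<\lambda$ satisfy $X_\alpha\cap B'\ne\emptyset$, and indeed $|X_\alpha\cap B'|=\kappa$.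

Consequently
$$\begin{pmatrix}\kappa^+\\ \kappa^+\end{pmatrix}\not\to\begin{pmatrix}\kappa^+& a_1\\ \kappa^+&\kappa\end{pmatrix}\qquad\text{for every } a_1\ge 2. \tag{1}$$

The arrow is defined in the next section. The theorem answers Problem 13 of "Partition Relations For Cardinal Numbers" (http://old.renyi.hu/~p_erdos/1965-14.pdf). That problem assumes the Generalized Continuum Hypothesis (GCH: $2^\mu=\mu^+$ for every infinite cardinal $\mu$) and asks whether
$$\begin{pmatrix}\aleph_{\omega+1}\\ \aleph_{\omega+1}\end{pmatrix}\to\begin{pmatrix}\aleph_{\omega+1}&a_1\\ \aleph_{\omega+1}&\aleph_\omega\end{pmatrix}\ (2\le a_1\le\aleph_1),\qquad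
\begin{pmatrix}\aleph_{\omega_1+1}\\ \aleph_{\omega_1+1}\end{pmatrix}\to\begin{pmatrix}\aleph_{\omega_1+1}&a_1\\ \aleph_{\omega_1+1}&\aleph_{\omega_1}\end{pmatrix}\ (2\le a_1<\aleph_0).$$
Taking $\kappa=\aleph_\omega$ and $\kappa=\aleph_{\omega_1}$ in (1), we see that under GCH both relations fail for every $a_1$ in the indicated ranges, already for $a_1=2$.

The two conditions of Theorem 1 pull against each other. Condition (1) wants the sets to be nearly disjoint, so it wants them small. Condition (2) wants each of them to touch every large subset of $\lambda$, with at most $\kappa$ exceptions for each large set, so it wants them to be spread out. Most of these notes build such sets. The last two sections show that the numbers $2$ and $\kappa$ in (1) are best possible under GCH, and determine all pairs $(a_1,b_1)$ for which the relation holds (Theorem 7).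

## Rectangles in a two-coloured grid

**Definition.** For cardinals $a,b,a_0,a_1,b_0,b_1$ the polarized partition relation
$$\begin{pmatrix} a \\ b \end{pmatrix} \to \begin{pmatrix} a_0 & a_1 \\ b_0 & b_1 \end{pmatrix}$$
means: whenever $|A|=a$, $|B|=b$ and $A\times B=K_0\cup K_1$, there are $i<2$ and $A'\subseteq A$, $B'\subseteq B$ with $|A'|=a_i$, $|B'|=b_i$ and $A'\times B'\subseteq K_i$.

So a grid is coloured with two colours, and we look for a rectangle of prescribed size in one colour. The sides $A'$, $B'$ may be arbitrary subsets.

*Example.* $\binom{3}{7}\to\binom{2\ \ 2}{2\ \ 2}$ holds. Each of the seven elements $b\in B$ gives a 0–1 vector of length three, and some two of its entries agree. Record that pair of positions and the common colour. There are $3\cdot2=6$ possible records, so two elements of $B$ have the same record, which gives a $2\times 2$ rectangle in one colour. With $6$ in place of $7$ the relation fails: use the six nonconstant vectors of length three. Each has exactly one pair of equal entries, and each record occurs once.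

The relation gets weaker when $a_1$ or $b_1$ is decreased, since a rectangle can be shrunk. Hence if it fails for $(a_1,b_1)$, it fails for all larger pairs. Also, a relation of the form $\binom{\lambda}{\lambda}\to\binom{\lambda\ \ a_1}{\lambda\ \ b_1}$ is equivalent to the one with $a_1$ and $b_1$ exchanged, because we may transpose the grid.

**The sets $X_\alpha$ give (1).** Let $A=B=\lambda$, and let $X_\alpha$ be the row of $\alpha$ in colour 1:
$$K_1=\{(\alpha,b):b\in X_\alpha\},\qquad K_0=(\lambda\times\lambda)\setminus K_1 .$$
Suppose $|A'|=|B'|=\lambda$. By (2), at most $\kappa$ many $\alpha$ have $X_\alpha\cap B'=\emptyset$, so some $\alpha\in A'$ has a point $b\in X_\alpha\cap B'$. Then $(\alpha,b)\in K_1$, so $A'\times B'\not\subseteq K_0$. Suppose next $A'\times B'\subseteq K_1$ with distinct $\alpha,\beta\in A'$. Then $B'\subseteq X_\alpha\cap X_\beta$, so $|B'|<\kappa$ by (1). Thus neither required rectangle exists.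

## Triangles, disjoint rows, and the countable case

Two simple families show the tension.

*The triangle.* Put $X_\alpha=\alpha=\{b:b<\alpha\}$. If $|B'|=\lambda$ and $b$ is its least element, then $X_\alpha\cap B'\neq\emptyset$ for all $\alpha>b$. But (1) fails badly: $X_\kappa\cap X_{\kappa+1}=\kappa$.

*Disjoint rows.* Let the $X_\alpha$ be nonempty and pairwise disjoint. Then (1) is trivial, but (2) fails. Split $\lambda$ into two sets $A',A''$ of size $\lambda$, and let $B'=\bigcup_{\alpha\in A''}X_\alpha$. Then $|B'|=\lambda$ and no $X_\alpha$ with $\alpha\in A'$ meets $B'$.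

Now take $\kappa=\aleph_0$, $\lambda=\aleph_1$, which is not singular, so it is not covered by Theorem 1. Here the direct approach works, and it is worth seeing why.

**Proposition 2.** Assume $2^{\aleph_0}=\aleph_1$. There are countable sets $X_\alpha\subseteq\omega_1$ $(\alpha<\omega_1)$ with finite pairwise intersections such that every uncountable $B'\subseteq\omega_1$ meets all but countably many $X_\alpha$.

*Proof.* There are $\aleph_1^{\aleph_0}=\aleph_1$ infinite countable subsets of $\omega_1$. List them as $Z_\delta$ $(\delta<\omega_1)$. Let $X_0=\emptyset$. At stage $\alpha\ge1$, call $\delta<\alpha$ *good* if $Z_\delta$ is not contained in a union of finitely many $X_\beta$, $\beta<\alpha$. If no $\delta<\alpha$ is good, let $X_\alpha=\emptyset$. Otherwise list $\alpha=\{\beta_n:n<\omega\}$ and the good indices as $\{\delta_n:n<\omega\}$, with repetitions if needed. Choose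
$$x_n\in Z_{\delta_n}\setminus(X_{\beta_0}\cup\dots\cup X_{\beta_n}),\qquad X_\alpha=\{x_n:n<\omega\}.$$
Then $X_\alpha\cap X_{\beta_n}\subseteq\{x_m:m<n\}$ is finite, and $X_\alpha$ meets $Z_\delta$ for every good $\delta<\alpha$.

Let $B'$ be uncountable. We find an infinite countable $Z\subseteq B'$ which is contained in no finite union of sets $X_\beta$, $\beta<\omega_1$. If there are distinct $\beta_0,\beta_1,\dots$ with $X_{\beta_n}\cap B'$ infinite, let $Z=\bigcup_n(X_{\beta_n}\cap B')$. Were $Z\subseteq X_{\gamma_0}\cup\dots\cup X_{\gamma_k}$, then for some $\beta_n\notin\{\gamma_0,\dots,\gamma_k\}$ the infinite set $X_{\beta_n}\cap B'$ would lie in the union of the finite sets $X_{\beta_n}\cap X_{\gamma_l}$, which is absurd. Otherwise $X_\beta\cap B'$ is infinite for only finitely many $\beta$. Remove these finitely many countable sets $X_\beta$ from $B'$, and let $Z$ be an infinite countable subset of the rest. Every $X_\beta$ now meets $Z$ in a finite set, so no finite union covers $Z$.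

Now $Z=Z_\delta$ for some $\delta$, and $\delta$ is good at every stage $\alpha>\delta$. Hence $X_\alpha\cap B'\ne\emptyset$ for all $\alpha>\delta$. $\square$

## Where counting breaks at a singular cardinal

Try the same for singular $\kappa$, with "finite" replaced by "of size less than $\kappa$". At stage $\alpha$ there are at most $\kappa$ many tasks "meet $Z_\delta$" and at most $\kappa$ many earlier sets $X_\beta$. We list both in type $\kappa$, and at step $\nu<\kappa$ we want a point of some $Z_\delta$ outside fewer than $\kappa$ many earlier $X_\beta$. In Proposition 2 this was possible because a finite union of finite sets is finite. The analogue would be that a union of fewer than $\kappa$ sets of size less than $\kappa$ has size less than $\kappa$. That is exactly what fails for singular $\kappa$. If $|Z|=\kappa$ is the disjoint union of sets $Z_i$ $(i<\operatorname{cf}\kappa)$ of size less than $\kappa$, and $X_{\beta_i}=Z_i$, then these $X_{\beta_i}$ satisfy (1) (they are disjoint), each meets $Z$ in a set of size less than $\kappa$, and together they cover $Z$.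

The natural repair is to replace the targets of size $\kappa$ by targets of regular size $\mu<\kappa$. If each $X_\beta$ meets a target $Y$ of size $\mu$ in a small part of $Y$, then fewer than $\mu$ many $X_\beta$ together still leave room in $Y$. But condition (1) does not imply this smallness: since $|Y|<\kappa$, it allows $Y\subseteq X_\beta$. So "every $X_\beta$ is small on every target" must be carried through the recursion as a hypothesis, and two difficulties appear.

* It cannot be asked for *all* sets $Y$ of size $\mu$, because a set $X$ of size at least $\mu$ contains such a $Y$. We need a restricted family of targets, still rich enough that every $B'\in[\lambda]^\lambda$ contains one of each size used. Here $[B]^\lambda$ denotes the set of subsets of $B$ of size $\lambda$.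
* A set $X_\alpha$ that meets many targets has many points, and those points might fill up some smaller target.

The first difficulty is met by diamond, which gives one target $Y_\varepsilon$ below each ordinal $\varepsilon$ of suitable cofinality. The second is met by a selection lemma (Lemma 4), which works because the targets are cofinal in different ordinals, and "small" is read as "bounded".

## Cofinality, clubs and diamond

From here until the end of the proof of Theorem 1, $\kappa$ is singular, $\chi=\operatorname{cf}\kappa$, $\lambda=\kappa^+$ and $2^\kappa=\lambda$. Fix a strictly increasing sequence $\langle\kappa_i:i<\chi\rangle$ of infinite cardinals cofinal in $\kappa$ with $\kappa_0\ge\chi$, and put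
$$\mu_i=\kappa_i^+ ,\qquad S_i=\{\varepsilon<\lambda:\operatorname{cf}\varepsilon=\mu_i\},\qquad S=\bigcup_{i<\chi}S_i .$$
The $\mu_i$ are distinct regular cardinals and $\chi<\mu_i<\kappa$. For $\kappa=\aleph_\omega$ one may take $\kappa_i=\aleph_i$, $\mu_i=\aleph_{i+1}$ $(i<\omega)$; for $\kappa=\aleph_{\omega_1}$, take $\kappa_i=\aleph_{1+i}$ $(i<\omega_1)$.

We use these textbook facts. The successor cardinal $\lambda$ is regular, so a subset of $\lambda$ has size $\lambda$ if and only if it is unbounded in $\lambda$. If $\varepsilon$ is a limit ordinal, a set of fewer than $\operatorname{cf}\varepsilon$ ordinals below $\varepsilon$ is bounded in $\varepsilon$, and every cofinal subset of $\varepsilon$ has size at least $\operatorname{cf}\varepsilon$. A *club* of $\lambda$ is a closed unbounded subset. A set $T\subseteq\lambda$ is *stationary* if it meets every club. A stationary set meets each club in a stationary set. For regular $\mu<\lambda$ the set $\{\varepsilon<\lambda:\operatorname{cf}\varepsilon=\mu\}$ is stationary, so each $S_i$ is stationary. If $B'\in[\lambda]^\lambda$, the limit ordinals $\varepsilon<\lambda$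 with $\sup(B'\cap\varepsilon)=\varepsilon$ form a club.

**Definition.** For stationary $T\subseteq\lambda$, $\diamondsuit_T$ says that there are sets $C_\varepsilon\subseteq\varepsilon$ $(\varepsilon\in T)$ such that for every $B\subseteq\lambda$ the set $\{\varepsilon\in T:B\cap\varepsilon=C_\varepsilon\}$ is stationary.

*Example.* If $\diamondsuit_T$ holds then $2^\kappa=\kappa^+$. Indeed, given $B\subseteq\kappa$, some $\varepsilon\ge\kappa$ in $T$ satisfies $C_\varepsilon=B\cap\varepsilon=B$, so all subsets of $\kappa$ occur among the $\lambda$ sets $C_\varepsilon$. Thus the hypothesis $2^\kappa=\kappa^+$ cannot be dropped from the following theorem, which we cite (S. Shelah, *Diamonds*, Proc. Amer. Math. Soc. 138 (2010), 2151–2161).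

**Theorem (Shelah).** If $\kappa$ is uncountable, $2^\kappa=\kappa^+$, and $T\subseteq\{\delta<\kappa^+:\operatorname{cf}\delta\ne\operatorname{cf}\kappa\}$ is stationary, then $\diamondsuit_T$ holds.

A singular cardinal is uncountable, and $\mu_i\ne\chi$, so $\diamondsuit_{S_i}$ holds for every $i<\chi$.

## One ladder for each ordinal in $S$, and thin sets

**The targets.** For each $i<\chi$ let $\langle C_\varepsilon:\varepsilon\in S_i\rangle$ witness $\diamondsuit_{S_i}$. For $\varepsilon\in S_i$ choose $Y_\varepsilon\subseteq\varepsilon$ cofinal in $\varepsilon$ of order type $\mu_i$. If $C_\varepsilon$ is cofinal in $\varepsilon$, choose $Y_\varepsilon\subseteq C_\varepsilon$. We claim: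
$$\text{for every } B'\in[\lambda]^\lambda \text{ and every } i<\chi \text{ there is } \varepsilon\in S_i \text{ with } Y_\varepsilon\subseteq B'. \tag{2}$$
The set $\{\varepsilon\in S_i:C_\varepsilon=B'\cap\varepsilon\}$ is stationary, so it meets the club of limit ordinals $\varepsilon$ with $\sup(B'\cap\varepsilon)=\varepsilon$. For an $\varepsilon$ in both sets, $C_\varepsilon=B'\cap\varepsilon$ is cofinal in $\varepsilon$, so $Y_\varepsilon\subseteq C_\varepsilon\subseteq B'$.

The sets $Y_\varepsilon$ $(\varepsilon\in S)$ are fixed from now on.

**Definition.** A set $X\subseteq\lambda$ is *thin* if $X\cap Y_\varepsilon$ is bounded in $\varepsilon$ for every $\varepsilon\in S$.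

*Examples.* Any $X$ with $|X|\le\kappa_0$ is thin, since $|X|<\mu_0\le\operatorname{cf}\varepsilon$ for all $\varepsilon\in S$. No $Y_\varepsilon$ is thin, as $Y_\varepsilon\cap Y_\varepsilon$ is cofinal in $\varepsilon$.

**Lemma 3.** (a) A union of at most $\chi$ thin sets is thin. (b) If $\varepsilon\in S_i$, then the union of fewer than $\mu_i$ thin sets meets $Y_\varepsilon$ in a set bounded in $\varepsilon$.

*Proof.* In both cases each of the thin sets meets $Y_\varepsilon$ below some bound less than $\varepsilon$, and there are fewer than $\operatorname{cf}\varepsilon$ bounds: in (a) because $\operatorname{cf}\varepsilon>\chi$ for every $\varepsilon\in S$, in (b) because $\operatorname{cf}\varepsilon=\mu_i$. So the bounds have a supremum below $\varepsilon$. $\square$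

Part (b) is the room we wanted: fewer than $\mu_i$ earlier thin sets never use up a target $Y_\varepsilon$ with $\varepsilon\in S_i$.

## A thin transversal for fewer than $\mu_i$ ladders

In the recursion we shall have to choose one point on each of fewer than $\mu_i$ ladders $Y_\varepsilon$, $\varepsilon\in D\subseteq S_i$, so that the chosen points form a thin set $Q$. With respect to $\varepsilon\in S_j$, $j\ge i$, any $Q$ will do: $|Q|<\mu_i\le\mu_j=\operatorname{cf}\varepsilon$. The danger comes from $\varepsilon\in S_j$ with $j<i$, since $Q$ may well have $\mu_j$ points.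

*The first nontrivial case.* Let $i\ge1$ and $D=\{\varepsilon_\xi:\xi<\mu_0\}\subseteq S_i$, listed increasingly, and let $\alpha=\sup D$. Then $\operatorname{cf}\alpha=\mu_0$, so $\alpha\in S_0$. Since $|\xi|<\mu_0<\mu_i$, the ordinal $\sigma_\xi=\sup_{\zeta<\xi}\varepsilon_\zeta$ is less than $\varepsilon_\xi$. Choose $q_\xi\in Y_{\varepsilon_\xi}$ with $q_\xi>\sigma_\xi$. If $\varepsilon\in S$ and $\varepsilon<\alpha$, pick $\xi$ with $\varepsilon<\varepsilon_\xi$. For $\zeta>\xi$ we have $q_\zeta>\varepsilon_\xi>\varepsilon$, so fewer than $\mu_0$ of the points lie below $\varepsilon$, and they are bounded in $\varepsilon$. If $\varepsilon>\alpha$, all points lie below $\alpha<\varepsilon$. The one remaining ordinal is $\varepsilon=\alpha$. If $q_\xi\in Y_\alpha$ for cofinally many $\xi$, then $Q\cap Y_\alpha$ is cofinal in $\alpha$ and $Q$ is not thin, and nothing in the choice of the ladders prevents this. But $|Y_\alpha|=\mu_0<\mu_i$, so at each step we can also choose $q_\xi\notin Y_\alpha$, and then $Q$ is thin.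

Two precautions were used: choose $q_\varepsilon$ above all earlier members of $D$, and avoid the ladder at the limit point of $D$. For general $D$ there are many limit points, but never too many to avoid.

**Lemma 4.** Let $i<\chi$, $D\subseteq S_i$, $|D|<\mu_i$, and for $\varepsilon\in D$ let $W_\varepsilon\subseteq Y_\varepsilon$ be cofinal in $\varepsilon$. Then there are $q_\varepsilon\in W_\varepsilon$ $(\varepsilon\in D)$ such that $\{q_\varepsilon:\varepsilon\in D\}$ is thin.

*Proof.* If $D$ is finite, any choice works, since finite sets are thin. Let $D$ be infinite. Call a limit ordinal $\gamma<\lambda$ a *limit point of $D$* if $\sup(D\cap\gamma)=\gamma$.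

**Step 1: the ladders at limit points of $D$ have few points in total.** If $\gamma$ is a limit point of $D$, then $D\cap\gamma$ is cofinal in $\gamma$, so $\operatorname{cf}\gamma\le|D|$. If moreover $\gamma\in S$, then $|Y_\gamma|=\operatorname{cf}\gamma\le|D|$. Next, $D$ has at most $|D|+1$ limit points. To see this, send a limit point $\gamma$ to $\min(D\setminus\gamma)$ if $D\setminus\gamma\ne\emptyset$. If $D\setminus\gamma=\emptyset$, then $\gamma=\sup D$, which is only one ordinal. The map is injective: for limit points $\gamma<\gamma'$ there is $d\in D$ with $\gamma<d<\gamma'$, so $\min(D\setminus\gamma)\le d<\gamma'\le\min(D\setminus\gamma')$. Hence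
$$P=\bigcup\{Y_\gamma:\gamma\in S\text{ a limit point of }D\}\quad\text{satisfies}\quad |P|\le|D|\cdot|D|=|D|<\mu_i .$$

**Step 2: choose the points, taking both precautions.** Let $\varepsilon\in D$. Since $|D\cap\varepsilon|<\mu_i=\operatorname{cf}\varepsilon$, we have $\sup(D\cap\varepsilon)<\varepsilon$. The part of $W_\varepsilon$ above $\sup(D\cap\varepsilon)$ is still cofinal in $\varepsilon$, so it has size $\mu_i>|P|$. Choose
$$q_\varepsilon\in W_\varepsilon\setminus P\quad\text{with}\quad q_\varepsilon>\sup(D\cap\varepsilon).$$
Note that $q_\varepsilon<\varepsilon$, because $Y_\varepsilon\subseteq\varepsilon$. Let $Q=\{q_\varepsilon:\varepsilon\in D\}$.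

**Step 3: $Q$ is thin.** Let $\rho\in S$. We show that $Q\cap Y_\rho$ is bounded in $\rho$.

If $\rho$ is a limit point of $D$, then $Y_\rho\subseteq P$, so $Q\cap Y_\rho=\emptyset$.

If $\rho$ is not a limit point of $D$, then $\sigma=\sup(D\cap\rho)<\rho$ (with $\sup\emptyset=0$). Which points $q_\varepsilon$ lie below $\rho$? If $\varepsilon\in D$ and $\varepsilon<\rho$, then $\varepsilon\le\sigma$ and so $q_\varepsilon<\sigma$. If $\varepsilon\in D$, $\varepsilon\ge\rho$ and $\varepsilon$ is not the least element $d$ of $D\setminus\rho$, then $d\in D\cap\varepsilon$ and $q_\varepsilon>d\ge\rho$. So at most one point, namely $q_d$, can lie below $\rho$ without lying below $\sigma$. Therefore $Q\cap Y_\rho\subseteq Q\cap\rho$ is bounded in the limit ordinal $\rho$. $\square$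

## The recursion for $X_\alpha$

We now prove Theorem 1.

**Step 1: list all sequences of targets.** We need to treat one ladder from each $S_i$ simultaneously, so we enumerate the product. Since
$$\Bigl|\prod_{i<\chi}S_i\Bigr|\le\lambda^\chi=(2^\kappa)^\chi=2^{\kappa\cdot\chi}=2^\kappa=\lambda ,$$
we can enumerate $\prod_{i<\chi}S_i$ as $\langle e_\delta:\delta<\lambda\rangle$, possibly with repetitions. Each $e_\delta$ is a function with $e_\delta(i)\in S_i$.

**Step 2: set priorities at stage $\alpha$.** By recursion on $\alpha<\lambda$ we define thin sets $X_\alpha$. Let thin $X_\beta$ $(\beta<\alpha)$ be given. We divide the ordinals below $\alpha$ into $\chi$ layers, the $i$-th of size less than $\mu_i$. Since $|\alpha|\le\kappa$, fix an injection $h:\alpha\to\kappa$ and let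
$$E_i=\{\delta<\alpha:h(\delta)<\kappa_i\},\qquad i(\delta)=\min\{i:\delta\in E_i\}\quad(\delta<\alpha).$$
The sets $E_i$ increase with $i$, $\bigcup_{i<\chi}E_i=\alpha$, and $|E_i|\le\kappa_i$. These objects depend on $\alpha$.

Each ordinal below $\alpha$ plays two roles. As $\beta$, it names a set $X_\beta$ to be avoided from layer $i(\beta)$ on. As $\delta$, it names a sequence $e_\delta$ of ladders, of which we serve just one, the one in layer $i(\delta)$.

**Step 3: choose the points of layer $i$.** For $i<\chi$ let
$$D_i=\{e_\delta(i):\delta<\alpha,\ i(\delta)=i\}\subseteq S_i ,\qquad\text{so } |D_i|\le|E_i|\le\kappa_i<\mu_i .$$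
For $\varepsilon\in D_i$ let
$$W_\varepsilon=Y_\varepsilon\setminus\bigcup_{\beta\in E_i}X_\beta .$$
There are at most $\kappa_i<\mu_i$ sets in the union, all thin, so by Lemma 3(b) the union meets $Y_\varepsilon$ in a bounded set. Hence $W_\varepsilon$ contains a tail of $Y_\varepsilon$ and is cofinal in $\varepsilon$. Lemma 4 gives a thin set $Q_i$ consisting of one point from $W_\varepsilon$ for each $\varepsilon\in D_i$. Thus
$$|Q_i|\le\kappa_i,\qquad Q_i\cap X_\beta=\emptyset\ (\beta\in E_i),\qquad Q_i\cap Y_\varepsilon\ne\emptyset\ (\varepsilon\in D_i). \tag{3}$$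

**Step 4: put the layers together.** Let $X_\alpha=\bigcup_{i<\chi}Q_i$. As a union of $\chi$ thin sets it is thin by Lemma 3(a), so the recursion can go on. Also $|X_\alpha|\le\chi\cdot\kappa=\kappa$.

**Step 5: condition (1) of Theorem 1.** Let $\beta<\alpha$, and consider stage $\alpha$. For $i\ge i(\beta)$ we have $\beta\in E_i$, so $Q_i\cap X_\beta=\emptyset$ by (3). Hence
$$X_\alpha\cap X_\beta\subseteq\bigcup_{i<i(\beta)}Q_i,\qquad |X_\alpha\cap X_\beta|\le\chi\cdot\kappa_{i(\beta)}<\kappa .$$

**Step 6: condition (2), nonempty intersection.** Let $B'\in[\lambda]^\lambda$. By (2), for each $i<\chi$ choose $\varepsilon_i\in S_i$ with $Y_{\varepsilon_i}\subseteq B'$. Let $\delta$ be such that $e_\delta=\langle\varepsilon_i:i<\chi\rangle$. Let $\alpha>\delta$, and let $i=i(\delta)$ be computed at stage $\alpha$. We do not know which layer this is, but it does not matter: the sequence $e_\delta$ has a target inside $B'$ in every layer. Indeed $\varepsilon_i=e_\delta(i)\in D_i$, so by (3) $Q_i$ meets $Y_{\varepsilon_i}\subseteq B'$, and $X_\alpha\cap B'\ne\emptyset$. Only the ordinals $\alpha\le\delta$ can fail,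 and there are at most $\kappa$ of them.

**Step 7: condition (2), intersection of size $\kappa$.** Split $B'$ into $\kappa$ disjoint sets $B'_\nu$ $(\nu<\kappa)$ of size $\lambda$, and let $\delta_\nu$ be obtained for $B'_\nu$ as in Step 6. Then $\sup_\nu\delta_\nu<\lambda$ as $\lambda$ is regular. For $\alpha>\sup_\nu\delta_\nu$ the set $X_\alpha$ meets each of the $\kappa$ disjoint sets $B'_\nu$, so $|X_\alpha\cap B'|\ge\kappa$. Since $|X_\alpha|\le\kappa$, equality holds. $\blacksquare$

## Rectangles that cannot be avoided below $\kappa$

How far can (1) be improved? The answer rests on a converse: a colouring in which $K_0$ has no $\lambda\times\lambda$ rectangle must have large rectangles in $K_1$. A cardinal $\kappa$ is a *strong limit* if $2^\mu<\kappa$ for every $\mu<\kappa$.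

**Theorem 6.** Let $\kappa$ be a singular strong limit cardinal, $\lambda=\kappa^+$, and let $\lambda\times\lambda=K_0\cup K_1$, where $K_0$ contains no $A'\times B'$ with $|A'|=|B'|=\lambda$. Then

1. for every $\theta<\kappa$, $K_1$ contains $A'\times B'$ with $(|A'|,|B'|)=(\lambda,\theta)$ or with $(|A'|,|B'|)=(\theta,\lambda)$;
2. some row $R_\alpha=\{b:(\alpha,b)\in K_1\}$ has $|R_\alpha|\ge\kappa$.

A natural first step is to find $\lambda$ many rows sharing $\theta$ points by counting traces on a small set. The obstacle is that a row $R_\alpha$ is a subset of $\lambda$ and there are too many positions for its points. We need the points to be found below a bound independent of $\alpha$. This is possible for the part of $K_1$ on one side of the diagonal, and for this reason we cut $K_1$ along the diagonal. The next lemma treats one side, in a form that applies to rows and to columns.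

**Lemma 5.** Let $\kappa$ be singular, $\lambda=\kappa^+$, $U,V\in[\lambda]^\lambda$, and for $u\in U$ let $Z_u\subseteq V\cap(u+1)$. Assume that for all $U'\in[U]^\lambda$ and $V'\in[V]^\lambda$ there are $u\in U'$ and $v\in V'$ with $v\in Z_u$.

(a) For every $V'\in[V]^\lambda$ there is $\eta<\lambda$ such that $Z_u\cap V'\cap\eta\ne\emptyset$ for all $u\in U\setminus\eta$.

(b) There is $\eta^*<\lambda$ such that $|Z_u|\ge\kappa$ for all $u\in U\setminus\eta^*$.

(c) If $\kappa$ is a strong limit, then for every $\theta<\kappa$ there are $U'\in[U]^\lambda$ and $F\subseteq V$ with $|F|=\theta$ and $F\subseteq Z_u$ for all $u\in U'$.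

*Proof of (a): a uniform bound.* Suppose that for some $V'$ there is no such $\eta$. Then for every $\eta<\lambda$ there is $u\in U$ with $u\ge\eta$ and $Z_u\cap V'\cap\eta=\emptyset$. By recursion on $\xi<\lambda$ choose $v_\xi\in V'$ larger than all $u_\zeta,v_\zeta$ $(\zeta<\xi)$, and then, using $\eta=v_\xi+1$, choose $u_\xi\in U$ with
$$u_\xi\ge v_\xi+1,\qquad Z_{u_\xi}\cap V'\cap(v_\xi+1)=\emptyset .$$
Both sequences are strictly increasing. We show $v_\xi\notin Z_{u_\zeta}$ for all $\xi,\zeta$. If $\xi\le\zeta$, then $v_\xi\in V'\cap(v_\zeta+1)$, which is disjoint from $Z_{u_\zeta}$. If $\xi>\zeta$, then $v_\xi>u_\zeta$, while $Z_{u_\zeta}\subseteq u_\zeta+1$. So the sets $\{u_\xi:\xi<\lambda\}$ and $\{v_\xi:\xi<\lambda\}$ contradict the assumption of the lemma.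

*Proof of (b): $\kappa$ many bounds at once.* Partition $V$ into sets $V_\nu$ $(\nu<\kappa)$ of size $\lambda$. Let $\eta_\nu$ be given by (a) for $V_\nu$, put $V^0_\nu=V_\nu\cap\eta_\nu$ and $\eta^*=\sup_\nu\eta_\nu<\lambda$. For $u\in U\setminus\eta^*$ and $\nu<\kappa$ we can pick
$$f_u(\nu)\in Z_u\cap V^0_\nu .$$
The $V_\nu$ are disjoint, so these are $\kappa$ distinct points of $Z_u$.

*Proof of (c): the counting.* Keep the notation of (b), and let $\chi=\operatorname{cf}\kappa$ and $\langle\kappa_i:i<\chi\rangle$ be as before. Let $\theta'=\max(\theta,\chi)^+$, so $\theta'<\kappa$. Since $|V^0_\nu|\le|\eta_\nu|\le\kappa$, fix injections $g_\nu:V^0_\nu\to\kappa$. Let $u\in U\setminus\eta^*$. For each $\nu<\theta'$ there is $i<\chi$ with $g_\nu(f_u(\nu))<\kappa_i$. As $\theta'$ is regular and greater than $\chi$, there is one $i(u)<\chi$ for which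
$$N_u=\{\nu<\theta':g_\nu(f_u(\nu))<\kappa_{i(u)}\}$$
has size $\theta'$. Since $\chi<\lambda$ and $\lambda$ is regular, $i(u)$ has a constant value $i$ for $\lambda$ many $u$. For these $u$, the pair $(N_u,f_u\restriction N_u)$ is determined by the set $N_u\subseteq\theta'$ and the function $\nu\mapsto g_\nu(f_u(\nu))$ from $N_u$ to $\kappa_i$. So there are at most
$$2^{\theta'}\cdot\kappa_i^{\theta'}\le2^{\theta'}\cdot2^{\kappa_i\cdot\theta'}<\kappa$$
possibilities, because $\kappa$ is a strong limit. Hence for $\lambda$ many $u$, forming a set $U'$, the pair is a fixed $(N,f)$. The $\theta'$ points $f(\nu)$ $(\nu\in N)$ are distinct and lie in $Z_u$ for every $u\in U'$. Let $F$ consist of $\theta$ of them. $\square$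

*Proof of Theorem 6.* Let $K^<=\{(\alpha,b)\in K_1:b<\alpha\}$.

**Case I: $K^<$ meets every $A'\times B'$ with $A',B'\in[\lambda]^\lambda$.** Apply Lemma 5 with $U=V=\lambda$ and $Z_\alpha=\{b<\alpha:(\alpha,b)\in K_1\}$. The assumption of the lemma is exactly the case assumption. Since $Z_\alpha\subseteq R_\alpha$, part (b) gives (2), and part (c) gives $A'\in[\lambda]^\lambda$ and $F$ of size $\theta$ with $A'\times F\subseteq K_1$. This is (1) with sizes $(\lambda,\theta)$.

**Case II: some $A_0\times B_0$ with $A_0,B_0\in[\lambda]^\lambda$ misses $K^<$.** Now the points of $K_1$ in $A_0\times B_0$ are on the other side of the diagonal, and the coordinates exchange their roles. Apply Lemma 5 with $U=B_0$, $V=A_0$ and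
$$Z_b=\{\alpha\in A_0:\alpha\le b,\ (\alpha,b)\in K_1\}\subseteq A_0\cap(b+1)\qquad(b\in B_0).$$
We check the assumption. Let $A'\in[A_0]^\lambda$ and $B'\in[B_0]^\lambda$. Since $K_0$ contains no $\lambda\times\lambda$ rectangle, some $(\alpha,b)\in A'\times B'$ is not in $K_0$, so it is in $K_1$. It is not in $K^<$, so $\alpha\le b$ and $\alpha\in Z_b$.

Part (c) gives $B'\in[B_0]^\lambda$ and $F\subseteq A_0$ of size $\theta$ with $F\times B'\subseteq K_1$, which is (1) with sizes $(\theta,\lambda)$. For (2), part (b) would only give large columns, so we use (a) with $V'=A_0$. There is $\eta<\lambda$ such that each of the $\lambda$ many $b\in B_0\setminus\eta$ has a member of $A_0\cap\eta$ in $Z_b$. As $|A_0\cap\eta|\le\kappa$ and $\lambda$ is regular, one $\alpha$ lies in $Z_b$ for $\lambda$ many $b$. For this $\alpha$, $|R_\alpha|=\lambda$. $\blacksquare$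

*Remark.* Theorem 6 explains a feature of Step 5 above. When $\kappa$ is a strong limit, no family satisfying condition (2) of Theorem 1 can have $|X_\alpha\cap X_\beta|<\tau$ for all $\alpha\ne\beta$ with one fixed $\tau<\kappa$. Apply Theorem 6(1) with $\theta=\max(\tau,2)$ to the colouring given by the rows $X_\alpha$. In either alternative two different rows have at least $\tau$ common points. So the bound $\chi\cdot\kappa_{i(\beta)}$ has to vary with the pair.

## Which pairs $(a_1,b_1)$ are possible

**Theorem 7 (GCH).** Let $\kappa$ be singular and $1\le a_1,b_1\le\kappa^+$. Then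
$$\begin{pmatrix}\kappa^+\\ \kappa^+\end{pmatrix}\to\begin{pmatrix}\kappa^+&a_1\\ \kappa^+&b_1\end{pmatrix}$$
holds if and only if one of the following holds: $a_1,b_1<\kappa$; or $a_1=1$ and $b_1\le\kappa$; or $b_1=1$ and $a_1\le\kappa$.

*Proof.* Under GCH every singular $\kappa$ is a strong limit: it is a limit cardinal, so $2^\mu=\mu^+<\kappa$ for infinite $\mu<\kappa$. Hence Theorems 1 and 6 both apply. Put $\lambda=\kappa^+$.

**Step 1: the three conditions suffice.** Let $\lambda\times\lambda=K_0\cup K_1$, and suppose $K_0$ contains no $\lambda\times\lambda$ rectangle. If $a_1,b_1<\kappa$, apply Theorem 6(1) with $\theta=\max(a_1,b_1,\aleph_0)<\kappa$. Both sides of the rectangle obtained have size at least $\theta$, so it can be shrunk to size $a_1\times b_1$. If $a_1=1$ and $b_1\le\kappa$, Theorem 6(2) gives a row with at least $b_1$ points in $K_1$. If $b_1=1$ and $a_1\le\kappa$, apply Theorem 6(2) to the transposed colouring.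

**Step 2: otherwise the relation fails.** Suppose none of the three conditions holds. Then $a_1\ge\kappa$ or $b_1\ge\kappa$. Both the relation and the list of conditions are symmetric under transposition, so let $b_1\ge\kappa$. If $a_1\ge2$, the relation fails for $(a_1,\kappa)$ by Theorem 1, so it fails for $(a_1,b_1)$. If $a_1=1$, then $b_1>\kappa$, because the second condition fails, so $b_1=\lambda$. In this case use the triangle:
$$K_1=\{(\alpha,b):b<\alpha\},\qquad K_0=\{(\alpha,b):b\ge\alpha\}.$$
Each row of $K_1$ has size at most $\kappa$, so $K_1$ contains no $1\times\lambda$ rectangle. If $A'\times B'\subseteq K_0$ with $|A'|=\lambda$ and $b\in B'$, then $\alpha\le b$ for all $\alpha\in A'$, although $A'$ is unbounded in $\lambda$, a contradiction. $\blacksquare$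

In particular, under GCH the entry $\kappa$ in (1) cannot be lowered for any $a_1$ with $2\le a_1<\kappa$, since the relation holds when $b_1<\kappa$. The value $a_1=2$ in (1) is least possible, since for $a_1=1$ and $b_1=\kappa$ the relation holds. For Problem 13 this means: at $\aleph_{\omega+1}$ the relation fails for every $2\le a_1\le\aleph_1$ with $b_1=\aleph_\omega$, and would hold for the same $a_1$ with any $b_1<\aleph_\omega$; at $\aleph_{\omega_1+1}$ it fails for every $2\le a_1<\aleph_0$ with $b_1=\aleph_{\omega_1}$, and would hold for the same $a_1$ with any $b_1<\aleph_{\omega_1}$.
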